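# Extending $\mathcal C(K)$-valued operators from super-reflexive spaces

Throughout, operators are bounded linear maps, scalars are real or complex, $K$ is a compact metric space, and $\mathcal C(K)$ is the space of continuous scalar functions on $K$ with the sup norm. For a separable Banach space $E$ we write $B=B_{E^*}$ for the dual unit ball with the weak\* topology, which is compact and metrizable.

## 1. Hilbert space as a first candidate

**Definition.** Let $E$ be a closed subspace of a separable Banach space $X$. The pair $(E,X)$ has the *$\mathcal C$-extension property* if for every compact metric $K$ every operator $T:E\to\mathcal C(K)$ extends to an operator $\tilde T:X\to\mathcal C(K)$. A separable space $E$ has the *separable universal $\mathcal C$-extension property*, here abbreviated UCEP, if $(E,X)$ has the $\mathcal C$-extension property for every separable $X$ containing $E$ as a closed subspace.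

We ask whether some infinite-dimensional, separable, *super-reflexive* space has the UCEP. Recall that a Banach space $Y$ is super-reflexive if every Banach space finitely representable in $Y$ is reflexive. We use that super-reflexive spaces are reflexive and that super-reflexivity passes to duals. The spaces $\ell_p$, $1<p<\infty$, are super-reflexive. The $\ell_2$-sum of the spaces $\ell_1^n$, $n\ge1$, is reflexive but not super-reflexive, since $\ell_1$ is finitely representable in it.

One would first guess that the answer is yes, with $\ell_2$ as the example: if anything can be extended, it should be from Hilbert space. The simplest cases support the guess.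

* *Complemented subspaces.* If $P:X\to E$ is a bounded projection, then $\tilde T=TP$ works. This settles every finite-dimensional $E$ (which is why one asks for infinite dimension), and every Hilbert space $X\supset\ell_2$. It also shows that $c_0$ has the UCEP, since $c_0$ is complemented in every separable superspace by Sobczyk's theorem.
* *The superspace $\mathcal C(B)$.* Let $J:E\to\mathcal C(B)$ be the canonical isometric embedding, $(Jx)(w)=w(x)$. The pair $(J(E),\mathcal C(B))$ always has the $\mathcal C$-extension property. Indeed, let $V:E\to\mathcal C(K)$ with $\|V\|\le1$ (which is no loss, by scaling). The map $\sigma(s)=V^*\delta_s$ from $K$ to $B$ is weak\*-continuous, since $\sigma(s)(x)=(Vx)(s)$. The operator $u\mapsto u\circ\sigma$ from $\mathcal C(B)$ to $\mathcal C(K)$ sends $Jx$ to the function $s\mapsto\sigma(s)(x)=(Vx)(s)$, so it extends $VJ^{-1}$.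
* *Compact operators.* Every compact $T:E\to\mathcal C(K)$ extends to every $X$. This is shown in the next section.

Nevertheless the guess is wrong for $\ell_2$. A theorem of Kalton says that for every $1<p<\infty$ there is a super-reflexive space $X$ with an unconditional basis containing $\ell_p$ such that $(\ell_p,X)$ fails the $\mathcal C$-extension property. So $\ell_p$ does not have the UCEP. This leaves the other super-reflexive spaces, and the result of this lecture is that all of them fail.

**Theorem A.** No infinite-dimensional separable super-reflexive space has the UCEP.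

The argument gives more. The notions in the next three statements are recalled in Sections 8 and 9.

**Theorem B.** Let $E$ be separable with the UCEP. Let $(f_n)\subset E$ be weakly null and $(e_n)\subset E^*$ weak\*-null with $\inf_n|e_n(f_n)|>0$. Then $(f_n)$ or $(e_n)$ has a subsequence generating an $\ell_1$-spreading model.

**Theorem C.** An infinite-dimensional separable space with the UCEP has no nontrivial type, i.e. it contains $\ell_1^n$'s uniformly. The same holds for each of its infinite-dimensional complemented subspaces.

**Corollary D.** If $E$ is infinite-dimensional, separable, with nontrivial type (e.g. super-reflexive), then $\mathcal C[0,1]$ contains two subspaces isometric to $E$, one with and one without the $\mathcal C$-extension property in $\mathcal C[0,1]$. Hence no automorphism of $\mathcal C[0,1]$ maps one onto the other.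

## 2. Extensions as weak\*-continuous choices of functionals

An operator $T:E\to\mathcal C(K)$ is the same thing as a bounded weak\*-continuous map $\sigma:K\to E^*$, through $\sigma(s)=T^*\delta_s$, that is, $\sigma(s)(x)=(Tx)(s)$. So an extension of $T$ to $X$ is the same thing as a bounded weak\*-continuous map $\tilde\sigma:K\to X^*$ with $\tilde\sigma(s)|_E=\sigma(s)$ for all $s$. For one point $s$ the Hahn–Banach theorem provides $\tilde\sigma(s)$. The issue is to choose it continuously in $s$.

For $T=J$ we have $K=B$ and $\sigma=\mathrm{id}$. Thus $J$ extends to $X$ if and only if there is a bounded weak\*-continuous map $\varphi:B\to X^*$ with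
$$\varphi(w)|_E=w\qquad(w\in B).$$
If such a $\varphi$ exists, then every $T$ with $\|T\|\le1$ extends, through $\tilde\sigma=\varphi\circ\sigma$. So $(E,X)$ has the $\mathcal C$-extension property exactly when $J$ extends to $X$, and we may concentrate on $J$.

The first thing to try is a continuous selection theorem. By the Bartle–Graves theorem, the restriction map $X^*\to E^*$ has a norm-continuous (nonlinear) right inverse $\psi$. If $T$ is compact, then $T^*$ is compact, so $\sigma(K)$ lies in a norm-compact set. On that set the norm and weak\* topologies coincide, so $\sigma$ is norm-continuous, and $\tilde\sigma=\psi\circ\sigma$ is norm-continuous with compact range. This proves the claim about compact operators.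

For $T=J$ the approach stops: $\sigma$ is the identity of $B$, which is only weak\*-continuous, while $\psi$ is only norm-continuous. The two do not fit together. For instance, take $X=\ell_2\oplus\mathbb R$ and real $E=\ell_2$. The map $w\mapsto(w,\|w\|)$ is a norm-continuous choice of extensions, but it is not weak\*-continuous, because the unit vectors tend weak\* to $0$ and have norm $1$. (Here another choice works; the point is that norm continuity does not help.)

Now look at what weak\* continuity demands. Let $(e_n)\subset E^*$ be weak\*-null and suppose that $g$ and all $g+\alpha e_n$ lie in $B$. Then $\varphi(g+\alpha e_n)\to\varphi(g)$ weak\*. So the extension of $g+\alpha e_n$ at any fixed $x\in X$ is, for large $n$, almost the extension of $g$ at $x$. A functional $g=\alpha_1e_{n_1}+\dots+\alpha_ke_{n_k}$, built one term at a time with rapidly growing indices, must therefore be extended *online*: what $\varphi$ does in connection with the early terms is practically decided before the later terms are known. The Hahn–Banach theorem works *offline*, with full knowledge of the functional. We shall build superspaces in which online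 extension is far more expensive than offline extension.

## 3. A splitting game on $m$-element sets

Here is the combinatorial mechanism by itself. Fix $m\le L$, labels $T=\{1,\dots,L\}$, and let $\mathcal S$ be the family of $m$-element subsets of $T$. In round $j=1,\dots,k$ a label $t_j$ is announced. The player answers with numbers $\beta_j^S\ge0$ satisfying
$$\beta_j^S=0\ \text{ if } t_j\notin S,\qquad \sum_{S\ni t_j}\beta_j^S=1 .$$
The cost of the play is $\sum_{S}\max_j\beta_j^S$.

*Offline.* If $k\le m$ and all labels are known in advance, choose one $S$ containing all of them and put every unit of mass on this $S$. The cost is $1$.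

*Online, two rounds, $m=2$.* Let the first label be $1$. The player puts masses $x_s$ on the sets $\{1,s\}$, $s=2,\dots,L$, with $\sum_sx_s=1$. The adversary announces a label $s$ with $x_s\le1/(L-1)$. The mass already paid on sets containing $s$ is $x_s$, so the second unit adds at least $1-x_s$ to the cost, and the total is at least $2-1/(L-1)$. For $L=3$ this is $3/2$, against $1$ offline.

*Online, $k$ rounds.* Let $C_j^S=\max_{i\le j}\beta_i^S$, with $C_0^S=0$, so $\sum_SC_{j-1}^S\le j-1\le k$. Each $S$ has $m$ elements, so
$$\sum_{t\in T}\sum_{S\ni t}C_{j-1}^S=m\sum_SC_{j-1}^S\le mk .$$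
Hence some label $t_j$ has $\sum_{S\ni t_j}C_{j-1}^S\le mk/L$. If the adversary announces it, the cost grows in round $j$ by at least
$$\sum_{S\ni t_j}(\beta_j^S-C_{j-1}^S)\ge1-\frac{mk}L .$$
The total is at least $k(1-mk/L)$, which is close to $k$ when $L$ is large.

Two rounds never force more than cost $2$. To beat every bound we need many rounds, and then $L$ much larger than $mk$. We now build a Banach space in which extending $J$ amounts to playing this game.

## 4. Two conditions on a biorthogonal-like pair of sequences

Let $(f_n)\subset E$ be bounded, $M=\sup_n\|f_n\|$, and let $(e_n)\subset E^*$ be weak\*-null with $e_n(f_n)=1$ for all $n$ (so $M>0$). Consider two conditions.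

**Condition (P).** For every $\eta>0$ there is $m\in\mathbb N$ such that $\#\{n:|w(f_n)|>\eta\}\le m$ for all $w\in B$.

**Condition (Q).** For every $c>0$ there are $k,N\in\mathbb N$ and nonzero scalars $a_1,\dots,a_k$ with $\sum_i|a_i|=1$ such that $\|\sum_{i\le j}a_ie_{n_i}\|\le c$ whenever $1\le j\le k$ and $N\le n_1<\dots<n_j$.

(P) says that every functional is large at only $m$ of the $f_n$; this is what makes offline splitting cheap. It implies that $(f_n)$ is weakly null, since for each $w$ and $\eta$ only finitely many $n$ have $|w(f_n)|>\eta$. (Q) says that the adversary can play many terms of total size $\sum|a_i|=1$ while all partial sums stay small.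

For the unit vector bases:

* $E=\ell_p$, $1<p<\infty$, with $1/p+1/q=1$: a $w$ in the unit ball of $\ell_q$ has at most $\eta^{-q}$ coordinates of modulus above $\eta$, so (P) holds. With $a_i=1/k$ the sums in (Q) have norm at most $k^{1/q-1}\to0$, so (Q) holds.
* $E=c_0$: (P) holds with $m\ge1/\eta$, but $\|\sum a_ie_{n_i}\|_{\ell_1}=1$ always, so (Q) fails.
* $E=\ell_1$: with $a_i=1/k$ the sums in (Q) have norm $1/k$ in $\ell_\infty$, so (Q) holds. But $w=(1,1,1,\dots)$ violates (P).

That at least one condition fails in the last two cases is as it must be in view of Proposition 2 below: $c_0$ and $\ell_1$ have the UCEP (Sobczyk and Lindenstrauss–Pełczyński; Kalton).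

## 5. The spaces $X_R$: online splitting costs more than $R$

**Proposition 1.** Assume (P) and (Q). For every $R\ge1$ there is a Banach space $X_R$, isomorphic to a finite power of $E$ and containing $E$ isometrically, such that every operator $U:X_R\to\mathcal C(B)$ extending $J$ has $\|U\|>R$.

**Step 1: parameters.** This step fixes the length of the game, then the resolution $\eta$, then the number of labels; the order matters.

Put $c=1/(4MR)$ and take $k,N,(a_i)$ from (Q). Let $\alpha_i=a_i/c$. Then $\sum_i|\alpha_i|=1/c=4MR$ and
$$\Big\|\sum_{i\le j}\alpha_ie_{n_i}\Big\|\le1\qquad(1\le j\le k,\ N\le n_1<\dots<n_j).\tag{1}$$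
Let $\alpha=\min_i|\alpha_i|>0$ and $\eta=\alpha/(4R)$, and take $m\ge1$ from (P) for this $\eta$. Choose an integer $L\ge m$ with
$$\frac{kMmR}{L}\le\frac\alpha8 .\tag{2}$$
Let $T=\{1,\dots,L\}$, let $\mathcal S$ be the family of $m$-element subsets of $T$, and let $H=\#\mathcal S$. Choose $\theta>0$ with
$$k\theta+k^2H\theta\le\frac\alpha8 .\tag{3}$$
Finally partition $\{n:n\ge N\}$ into infinite sets $N_1,\dots,N_L$. We say that $n\in N_t$ has label $t$.

For a feeling of the sizes, take $E=\ell_2$ with the unit vector bases and $R=1$. Then $M=1$, $c=1/4$, and $k=16$, $a_i=1/16$ work since $16^{-1/2}=1/4$. So $\alpha_i=\alpha=1/4$, $\eta=1/16$, and $m=256$ works in (P). Condition (2) reads $16\cdot256/L\le1/32$, that is, $L\ge2^{17}$.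

**Step 2: the space.** We want one summand, or *slot*, for each $S\in\mathcal S$, in which a functional of norm one can be large at $f_n$ only if the label of $n$ is in $S$.

For $S\in\mathcal S$ let
$$W_S=\{w\in B:\ |w(f_n)|\le\eta\ \text{ for all } n\in N_t,\ t\in T\setminus S\},\qquad p_S(x)=\sup_{w\in W_S}|w(x)| .$$

* If $w\in B$ and $0\le s\le\min(1,\eta/M)$, then $|sw(f_n)|\le\eta$ for all $n$. So $W_S\supset\min(1,\eta/M)B$, hence $\min(1,\eta/M)\|x\|\le p_S(x)\le\|x\|$, and $p_S$ is a norm on $E$ equivalent to $\|\cdot\|$.
* We have $p_S(f_n)\le M$ always, and $p_S(f_n)\le\eta$ if $n\in N_t$ with $t\notin S$.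
* Let $w\in B$. By (P) at most $m$ indices $n$ satisfy $|w(f_n)|>\eta$, so at most $m$ labels occur among those with $n\ge N$. Since $L\ge m$, some $S\in\mathcal S$ contains all these labels, and then $w\in W_S$. Thus $B=\bigcup_SW_S$, and
$$\max_{S\in\mathcal S}p_S(x)=\|x\|\qquad(x\in E).\tag{4}$$

Let $X_R$ be the $\ell_\infty$-sum of the spaces $(E,p_S)$, $S\in\mathcal S$, and embed $E$ by $x\mapsto(x,x,\dots,x)$. By (4) the embedding is isometric, and $X_R$ is isomorphic to $E^H$.

To extend $w\in B$ to $X_R$ is to split it as $w=\sum_Sb_S$, one functional in each slot, and the cost is the sum of the norms of the $b_S$ dual to $p_S$. Offline this cost can be $1$: put $w$ into a single slot $S$ with $w\in W_S$.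

**Step 3: reading an extension as a splitting.** Suppose, for contradiction, that $U:X_R\to\mathcal C(B)$ extends $J$ and $\|U\|\le R$. Let $\iota_S$ be the inclusion of the $S$-th summand. For $w\in B$ define
$$b_S(w)(x)=U(\iota_Sx)(w),\qquad c_S(w)=\sup\{|b_S(w)(x)|:p_S(x)\le1\}.$$
We record four properties.

1. $\sum_Sb_S(w)(x)=w(x)$ for all $x\in E$, $w\in B$, because $\sum_S\iota_Sx=(x,\dots,x)$ and $U$ extends $J$.
2. For fixed $x$ the function $w\mapsto b_S(w)(x)$ is weak\*-continuous on $B$, being the element $U(\iota_Sx)$ of $\mathcal C(B)$.
3. $\sum_Sc_S(w)\le R$. Indeed, the dual of a finite $\ell_\infty$-sum is the $\ell_1$-sum of the duals, so this sum is the norm of the functional $z\mapsto U(z)(w)$.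
4. $|b_S(w)(f_n)|\le p_S(f_n)c_S(w)$. Hence $|b_S(w)(f_n)|\le Mc_S(w)$ always, and $|b_S(w)(f_n)|\le\eta c_S(w)$ if $n\in N_t$, $t\notin S$.

**Step 4: the adversary's moves.** We build $g=\sum_i\alpha_ie_{n_i}$ term by term, each time with a label on which little has been spent, and with an index so large that earlier decisions cannot be revised.

Let $g_0=0$. For $j=1,\dots,k$ we choose $t_j\in T$ and $n_j\in N_{t_j}$ and put $g_j=\sum_{i\le j}\alpha_ie_{n_i}$, which lies in $B$ by (1). Suppose the choices before $j$ are made. As every $S$ has $m$ elements, property 3 gives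
$$\sum_{t\in T}\sum_{S\ni t}c_S(g_{j-1})=m\sum_Sc_S(g_{j-1})\le mR ,$$
so there is $t_j\in T$ with
$$\sum_{S\ni t_j}c_S(g_{j-1})\le\frac{mR}L .\tag{5}$$
Next choose $n_j\in N_{t_j}$, with $n_j>n_{j-1}$ if $j>1$, so large that for all $i<j$ and all $S\in\mathcal S$
$$|b_S(g_j)(f_{n_i})-b_S(g_{j-1})(f_{n_i})|\le\theta,\qquad|\alpha_je_{n_j}(f_{n_i})|\le\theta,\qquad|\alpha_ie_{n_i}(f_{n_j})|\le\theta .\tag{6}$$
This is possible. As $n\to\infty$ in $N_{t_j}$, the points $g_{j-1}+\alpha_je_n$ lie in $B$ by (1) and converge weak\* to $g_{j-1}$. Property 2, applied to the finitely many pairs $(S,f_{n_i})$, gives the first inequality for large $n$. The second holds for large $n_j$ because $(e_n)$ is weak\*-null, and the third because $(f_n)$ is weakly null by (P).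

From now on $g=g_k$ and $\beta_j^S=|b_S(g)(f_{n_j})|$.

**Step 5: the value at $f_{n_j}$ sits in slots containing $t_j$.** We show
$$\sum_{S\ni t_j}\beta_j^S\ge\tfrac34|\alpha_j|-k\theta\qquad(1\le j\le k).\tag{7}$$
We have $g(f_{n_j})=\alpha_j+\sum_{i\ne j}\alpha_ie_{n_i}(f_{n_j})$. Each term with $i<j$ is at most $\theta$ in modulus by the third part of (6) at step $j$, and each term with $i>j$ by the second part of (6) at step $i$. So property 1 gives
$$\sum_S\beta_j^S\ge|g(f_{n_j})|\ge|\alpha_j|-k\theta .$$
The label of $n_j$ is $t_j$. So by properties 4 and 3,
$$\sum_{S\not\ni t_j}\beta_j^S\le\eta\sum_Sc_S(g)\le\eta R=\frac\alpha4\le\frac{|\alpha_j|}4 .$$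
Subtracting yields (7).

**Step 6: earlier values avoid slots containing a later label.** We show
$$\sum_{S\ni t_i}\beta_j^S\le\frac{MmR}L+Hk\theta\qquad(1\le j<i\le k).\tag{8}$$
At every step $l\in\{i,\dots,k\}$ we have $j<l$, so the first part of (6) applies to $f_{n_j}$. Summing over these steps,
$$|b_S(g)(f_{n_j})-b_S(g_{i-1})(f_{n_j})|\le k\theta .$$
By property 4, $\beta_j^S\le Mc_S(g_{i-1})+k\theta$. Sum over the at most $H$ sets $S\ni t_i$ and use (5) for step $i$.

**Step 7: the costs add up.** Each slot is charged only for the last term whose label it contains.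

For each $S$ containing some $t_j$, let $l(S)=\max\{j:t_j\in S\}$. Then $l(S)=j$ means that $t_j\in S$ and $t_i\notin S$ for all $i>j$. Property 4 gives $Mc_S(g)\ge\beta_{l(S)}^S$. By property 3, (7), (8), (3) and (2),
$$\begin{aligned}
MR\ \ge\ \sum_SMc_S(g)\ &\ge\ \sum_{j=1}^k\ \sum_{S:\,l(S)=j}\beta_j^S\\
&\ge\ \sum_{j=1}^k\Big(\sum_{S\ni t_j}\beta_j^S-\sum_{i>j}\ \sum_{S\ni t_i}\beta_j^S\Big)\\
&\ge\ \sum_{j=1}^k\Big(\tfrac34|\alpha_j|-k\theta-\frac{kMmR}L-k^2H\theta\Big)\\
&\ge\ \sum_{j=1}^k\Big(\tfrac34|\alpha_j|-\frac\alpha8-\frac\alpha8\Big)\ \ge\ \sum_{j=1}^k\tfrac12|\alpha_j|\ =\ \frac1{2c}\ =\ 2MR .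
\end{aligned}$$
Since $MR>0$, this is a contradiction. $\square$

## 6. One superspace for all $R$

Each $X_R$ only forces norm larger than $R$. To exclude all extensions at once, we glue the $X_R$ along $E$.

**Proposition 2.** If $E$ is separable and admits $(f_n),(e_n)$ as in Section 4 with (P) and (Q), then $E$ fails the UCEP. In fact there is a separable $X\supset E$ to which $J:E\to\mathcal C(B)$ does not extend.

**Step 1: the amalgam.** Let $j_R:E\to X_R$, $R\in\mathbb N$, be the isometric embeddings of Proposition 1. Put
$$X=\Big(\bigoplus_RX_R\Big)_{\ell_1}\Big/G,\qquad G=\Big\{(j_Rx_R)_R:\ (x_R)\in\ell_1(E),\ \sum_Rx_R=0\Big\}.$$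
The map $(x_R)\mapsto(j_Rx_R)$ is an isometric embedding of $\ell_1(E)$, and $G$ is the image of the closed subspace $\{\sum_Rx_R=0\}$. So $G$ is closed. Each $X_R$ is isomorphic to a finite power of $E$, so $X$ is separable.

**Step 2: each $X_R$ sits isometrically in $X$.** The norm in $X$ of an element $y\in X_R$ is the infimum, over $(x_l)\in\ell_1(E)$ with $\sum_lx_l=0$, of the left side of
$$\|y+j_Rx_R\|+\sum_{l\ne R}\|x_l\|\ \ge\ \|y+j_Rx_R\|+\|x_R\|\ \ge\ \|y\| .$$
The first inequality holds because $x_R=-\sum_{l\ne R}x_l$, the second because $\|j_Rx_R\|=\|x_R\|$. Taking all $x_l=0$ gives equality of the norms.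

**Step 3: the copies of $E$ agree.** The elements $j_Rx$ in place $R$ and $j_{R'}x$ in place $R'$ differ by an element of $G$. So the composed embedding $E\to X_R\to X$ does not depend on $R$, and $E\subset X_R\subset X$ isometrically for all $R$.

**Step 4: no extension.** If $\tilde U:X\to\mathcal C(B)$ extended $J$, then $\tilde U|_{X_R}$ would extend $J$ with norm at most $\|\tilde U\|$ for every $R$. For $R\ge\|\tilde U\|$ this contradicts Proposition 1. As $B$ is compact metrizable, $E$ fails the UCEP. $\square$

## 7. Upper $p$-estimates and the proof of Theorem A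

What remains for Theorem A is to find sequences with (P) and (Q). We use two classical facts.

* *Bessaga–Pełczyński:* a weakly null sequence that is bounded away from $0$ in norm has a basic subsequence.
* *Gurarii–Gurarii–James* (V. I. Gurarii and N. I. Gurarii, 1971; R. C. James, *Super-reflexive spaces with bases*, Pacific J. Math. 41 (1972)): in a super-reflexive space, for every normalized basic sequence $(x_n)$ there are $p>1$ and $A<\infty$ with
$$\Big\|\sum a_nx_n\Big\|\le A\Big(\sum|a_n|^p\Big)^{1/p}\quad\text{for all finitely supported }(a_n).\tag{9}$$

The complex case of (9) follows from the real one by splitting the coefficients into real and imaginary parts, which doubles $A$. Normalizing the vectors shows that (9), with another $A$, also holds for bounded basic sequences that are bounded away from $0$. Also, (9) with $p$ implies (9) with any smaller exponent greater than $1$, since the right side only grows.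

*Proof of Theorem A.* Let $E$ be infinite-dimensional, separable and super-reflexive.

**Step 1: the sequence $(f_n)$.** Since $E$ is infinite-dimensional, $0$ is in the weak closure of the unit sphere. Since $E$ is reflexive and separable, $E^*$ is separable and the weak topology is metrizable on the ball. So there is a normalized weakly null sequence. By Bessaga–Pełczyński we may take it basic; call it $(f_n)$.

**Step 2: the sequence $(e_n)$.** Choose $h_n\in E^*$ with $\|h_n\|=1=h_n(f_n)$. As $E^*$ is reflexive, we may pass to a subsequence with $h_n\to h$ weakly. Then $h_n-h$ is weakly null and $(h_n-h)(f_n)=1-h(f_n)\to1$. Discard finitely many $n$ and put $e_n=(h_n-h)/(1-h(f_n))$. So $(e_n)$ is bounded and weakly null, in particular weak\*-null, with $e_n(f_n)=1$ and hence $\|e_n\|\ge1$. Passing to a further subsequence of both sequences, $(e_n)$ is basic as well.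

**Step 3: both sequences have an upper estimate.** $E$ and $E^*$ are super-reflexive. So there are $p>1$ and $A<\infty$ such that $(f_n)$ and $(e_n)$ both satisfy (9).

**Step 4: (P).** Let $w\in B$ and let $D$ be a finite set with $|w(f_n)|>\eta$ for $n\in D$. Choose unimodular $\varepsilon_n$ with $\varepsilon_nw(f_n)=|w(f_n)|$. Then
$$\eta|D|\le w\Big(\sum_{n\in D}\varepsilon_nf_n\Big)\le\Big\|\sum_{n\in D}\varepsilon_nf_n\Big\|\le A|D|^{1/p},$$
so $|D|\le(A/\eta)^{p/(p-1)}$, a bound independent of $w$.

**Step 5: (Q).** Take $N=1$ and $a_i=1/k$. For $j\le k$ and $n_1<\dots<n_j$,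
$$\Big\|\sum_{i\le j}a_ie_{n_i}\Big\|\le\frac{Aj^{1/p}}k\le Ak^{1/p-1},$$
which is at most any given $c>0$ for large $k$.

By Proposition 2, $E$ fails the UCEP. $\blacksquare$

## 8. $\ell_1$-spreading models and the proof of Theorem B

**Definition.** A bounded sequence $(x_n)$ *generates an $\ell_1$-spreading model* if there is $c>0$ such that for every $k$ there is $N_k$ with $\|\sum_{i\le k}a_ix_{n_i}\|\ge c\sum|a_i|$ for all scalars $a_i$ and all $N_k\le n_1<\dots<n_k$.

The unit vector basis of $\ell_1$ does this with $c=1$. That of $\ell_2$ does not, since $\|\sum_{i\le k}\frac1ke_{n_i}\|=k^{-1/2}$.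

By the Brunel–Sucheston theorem, every bounded sequence has a subsequence $(x_n)$ for which
$$\Lambda(a_1,\dots,a_k)=\lim_{n_1\to\infty,\ n_1<\dots<n_k}\Big\|\sum_{i\le k}a_ix_{n_i}\Big\|$$
exists for all $k$ and all $a$. This means that for each $a$ and $\varepsilon>0$ there is $N$ such that the norm is within $\varepsilon$ of $\Lambda(a)$ whenever $N\le n_1<\dots<n_k$. Call such a sequence *good*. Subsequences of a good sequence are good with the same $\Lambda$. On $k$-tuples $\Lambda$ is a seminorm, with $\Lambda(a)\le\sup\|x_n\|\sum|a_i|$. For fixed $k$ the norms $\|\sum a_ix_{n_i}\|$ are Lipschitz functions of $a$ with a common constant, so the limit is uniform for $a$ in bounded sets. Consequently: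

$$\text{if }(x_n)\text{ is good and }\Lambda(a)\ge c\sum|a_i|\text{ for all }a\text{ and some }c>0,\text{ then }(x_n)\text{ generates an }\ell_1\text{-spreading model.}\tag{10}$$

Indeed, for each $k$, uniformity on $\{\sum|a_i|=1\}$ gives $N_k$ with $\|\sum a_ix_{n_i}\|\ge\frac c2\sum|a_i|$ for $N_k\le n_1<\dots<n_k$.

**Lemma 3.** If $(f_n)\subset E$ is weakly null and no subsequence generates an $\ell_1$-spreading model, then some subsequence satisfies (P).

*Proof.* Pass to a good subsequence.

**Step 1: suppression.** We show that replacing one coordinate $a_i$ by $0$ does not increase $\Lambda(a)$. Let $a'$ be the modified tuple and $\varepsilon>0$. Let $N$ be such that for indices $\ge N$ the norms for $a$ and for $a'$ are within $\varepsilon$ of $\Lambda(a)$ and $\Lambda(a')$. Choose $N\le n_1<\dots<n_{i-1}$. The vectors $f_q$ with $q\ge N$, $q>n_{i-1}$, form a weakly null sequence, so by Mazur's theorem some convex combination $\sum_s\lambda_sf_{q_s}$ of them has norm $\le\varepsilon$. Choose $n_{i+1}<\dots<n_k$ beyond all $q_s$. Then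
$$\sum_{j\ne i}a_jf_{n_j}=\sum_s\lambda_s\Big(\sum_{j\ne i}a_jf_{n_j}+a_if_{q_s}\Big)-a_i\sum_s\lambda_sf_{q_s} .$$
In each bracket the indices are increasing and $\ge N$, so its norm is at most $\Lambda(a)+\varepsilon$. The left side is the sum for $a'$ with any $q_s$ as its $i$-th index, so its norm is at least $\Lambda(a')-\varepsilon$. Hence $\Lambda(a')-\varepsilon\le\Lambda(a)+\varepsilon+|a_i|\varepsilon$. Let $\varepsilon\to0$.

**Step 2: multipliers.** We show $\Lambda(|a|)\le4\Lambda(a)$, where $|a|=(|a_1|,\dots,|a_k|)$. Multiplying the $i$-th coordinate of $a$ by $r\in[0,1]$ gives $ra+(1-r)a'$, so by convexity and Step 1 it does not increase $\Lambda$. Doing this coordinate by coordinate, multipliers in $[0,1]$ do not increase $\Lambda$. Splitting multipliers in $[-1,1]$ into positive and negative parts, we see that they increase $\Lambda$ at most by the factor $2$. Splitting unimodular multipliers into real and imaginary parts, we see that they increase $\Lambda$ at most by the factor $4$. And $|a|$ arises from $a$ by unimodular multipliers.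

**Step 3: averages.** Let $\lambda_k=\Lambda(1,\dots,1)$ with $k$ ones. We show $\inf_k\lambda_k/k=0$. Suppose that $\lambda_k\ge ck$ for all $k$ with some $c>0$. Let $p_1,\dots,p_r$ be positive integers with sum $q$, and split $\{1,\dots,q\}$ into successive blocks of lengths $p_1,\dots,p_r$. For $n_1<\dots<n_q$, the vector $\sum_{l\le q}f_{n_l}$ is the average, over all choices of one $l_i$ from each block, of $\sum_ip_if_{n_{l_i}}$: averaging $p_if_{n_{l_i}}$ over $l_i$ in the $i$-th block gives the sum of $f_{n_l}$ over that block. Since $l_1<\dots<l_r$, letting $n_1\to\infty$ we get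
$$\Lambda(p_1,\dots,p_r)\ge\lambda_q\ge cq=c\sum_ip_i .$$
By homogeneity this holds for positive rational tuples, and by continuity $\Lambda(a)\ge c\sum a_i$ for all $a\ge0$. With Step 2, $\Lambda(a)\ge\frac14\Lambda(|a|)\ge\frac c4\sum|a_i|$ for all $a$. By (10), $(f_n)$ generates an $\ell_1$-spreading model, a contradiction.

**Step 4: (P).** Given $\eta>0$, Step 3 provides $k,N$ with $\|\sum_{i\le k}f_{n_i}\|<\eta k/4$ for $N\le n_1<\dots<n_k$. Suppose that some $w\in B$ has $|w(f_n)|>\eta$ for more than $N+4k$ indices $n$. At least $4k$ of them are $\ge N$. The four sectors of angle $\pi/2$ centered on the half-lines through $1,i,-1,-i$ cover the plane. By pigeonhole, $k$ of the values $w(f_n)$ lie in one sector. So there are a unimodular $\zeta$ and $k$ indices with $\operatorname{Re}\zeta w(f_n)\ge\eta/\sqrt2$. Summing over these,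
$$\frac{k\eta}{\sqrt2}\le\Big\|\sum_{i\le k}f_{n_i}\Big\|<\frac{k\eta}4 ,$$
a contradiction. So (P) holds with $m=N+4k$. $\square$

**Lemma 4.** If $(e_n)\subset E^*$ is weak\*-null and no subsequence generates an $\ell_1$-spreading model, then some subsequence, and each of its subsequences, satisfies (Q).

*Proof.* A weak\*-null sequence is bounded by the uniform boundedness principle. Pass to a good subsequence. It suffices to prove (Q) for it, since its subsequences are again good and have no subsequence generating an $\ell_1$-spreading model.

**Step 1: small full sums.** Let $c>0$. By (10) there is $a=(a_1,\dots,a_k)$ with $\sum|a_i|=1$ and $\Lambda(a)<c$. Deleting zero coordinates does not change $\Lambda$: the limit for the shorter tuple exists, and it may be computed along index tuples with gaps so large that the deleted indices can be inserted. So we may assume all $a_i\ne0$. Then there is $N$ with $\|\sum_{i\le k}a_ie_{n_i}\|\le c$ for $N\le n_1<\dots<n_k$.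

**Step 2: small partial sums.** Let $j<k$ and fix $N\le n_1<\dots<n_j$. Since $(e_n)$ is weak\*-null, $\sum_{i\le j}a_ie_{n_i}$ is the iterated weak\* limit of the full sums as $n_k\to\infty$, then $n_{k-1}\to\infty$, and so on down to $n_{j+1}\to\infty$. Balls of $E^*$ are weak\*-closed, so its norm is $\le c$. $\square$

*Proof of Theorem B.* Suppose that neither $(f_n)$ nor $(e_n)$ has a subsequence generating an $\ell_1$-spreading model. We show that $E$ fails the UCEP.

**Step 1: normalization.** Replace $e_n$ by $d_ne_n$ with $d_n=1/e_n(f_n)$. Both sequences are bounded and $\inf|e_n(f_n)|>0$, so the $d_n$ are bounded and bounded away from $0$. The new sequence is weak\*-null. If a subsequence of $(d_ne_n)$ generated an $\ell_1$-spreading model with constant $c$, then, along it,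
$$\Big\|\sum a_ie_{n_i}\Big\|=\Big\|\sum\frac{a_i}{d_{n_i}}\,d_{n_i}e_{n_i}\Big\|\ge c\sum\frac{|a_i|}{|d_{n_i}|}\ge\frac c{\sup|d_n|}\sum|a_i| ,$$
so the original sequence would have such a subsequence too. Hence the assumption is preserved.

**Step 2: common subsequences.** By Lemma 3 pass to a subsequence, of both sequences, along which (P) holds. By Lemma 4 pass to a further subsequence of both along which (Q) holds. (P) clearly passes to subsequences. Now (P), (Q) and $e_n(f_n)=1$ hold, and Proposition 2 shows that $E$ fails the UCEP. $\blacksquare$

For the basis of $c_0$, the dual sequence $(e_n)$ is the basis of $\ell_1$, in agreement with Theorem B. For $\ell_1$ the theorem is vacuous: by the Schur property a weakly null $(f_n)$ tends to $0$ in norm, so $e_n(f_n)\to0$.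

## 9. Type and the proof of Theorem C

A Banach space $Y$ has *type* $p$ if there is $C$ such that for all $x_1,\dots,x_n\in Y$ the average of $\|\sum\pm x_i\|$ over all choices of signs is at most $C(\sum\|x_i\|^p)^{1/p}$. The type is *nontrivial* if $p>1$. By the parallelogram law $\ell_2$ has type $2$ with $C=1$. The space $\ell_1$ has no nontrivial type, as the unit vectors would give $n\le Cn^{1/p}$. Nontrivial type passes to subspaces. A space *contains $\ell_1^n$'s uniformly* if for some $\lambda$ it contains, for every $n$, a subspace $\lambda$-isomorphic to $\ell_1^n$; such a space is not B-convex. We use that B-convexity is self-dual (Giesy 1966) and equivalent to nontrivial type (Pisier 1973).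

Super-reflexive spaces have nontrivial type. Otherwise such a space would contain $\ell_1^n$'s uniformly, and then one of its ultrapowers, which is finitely representable in it, would contain an isomorphic copy of $\ell_1$ and not be reflexive. So Theorem C contains Theorem A.

*Proof of Theorem C.*

**Step 1: complemented subspaces inherit the UCEP.** Let $E=F\oplus G$ have the UCEP, with projection $P_F$ onto $F$ along $G$. Let $X\supset F$ be separable and $V:F\to\mathcal C(K)$ an operator. Then $Z=X\oplus G$ contains $F\oplus G$, a closed subspace isomorphic to $E$. To make the containment isometric, let $|\cdot|$ be the norm of $E$ on $F\oplus G$. Choose $0<c'\le C$ with $c'\|e\|\le|e|\le C\|e\|$ there, and put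
$$\|z\|'=\inf\{|e|+C\|z-e\|:\ e\in F\oplus G\}\qquad(z\in Z).$$
Then $c'\|z\|\le\|z\|'\le C\|z\|$, so this is an equivalent norm. For $z\in F\oplus G$ we have $|e|+C\|z-e\|\ge|e|+|z-e|\ge|z|$, with the value $|z|$ at $e=z$, so it extends $|\cdot|$. The UCEP of $E$ now extends $VP_F:E\to\mathcal C(K)$ to $Z$. The restriction of this extension to $X$ equals $VP_F=V$ on $F$, so it extends $V$. Hence $F$ has the UCEP, and it suffices to treat $E$ itself.

**Step 2: the two sequences.** Suppose that $E$ is infinite-dimensional, has the UCEP, and has nontrivial type. Then $E$ contains no copy of $\ell_1$. By the Riesz lemma $B_E$ contains a $1$-separated sequence, and by Rosenthal's $\ell_1$-theorem this has a weakly Cauchy subsequence $(x_n)$. The differences $x_{2n}-x_{2n-1}$ are weakly null with norm at least $1$, so normalizing them gives a normalized weakly null sequence $(f_n)$. Choose $h_n\in E^*$ with $\|h_n\|=h_n(f_n)=1$. Since $B$ is weak\* compact and metrizable, after passing to a subsequence $h_n\to h$ weak\*. Then $e_n=h_n-h$ is weak\*-null and $e_n(f_n)=1-h(f_n)\to1$. Discarding finitely many $n$, we have $\inf|e_n(f_n)|>0$.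

**Step 3: contradiction.** By Theorem B some subsequence of $(f_n)$ or of $(e_n)$ generates an $\ell_1$-spreading model. For such a bounded sequence $(x_n)$ and every $k$, the inequalities
$$c\sum|a_i|\le\Big\|\sum_{i\le k}a_ix_{n_i}\Big\|\le\sup\|x_n\|\sum|a_i|\qquad(N_k\le n_1<\dots<n_k)$$
exhibit a subspace isomorphic to $\ell_1^k$ with constant independent of $k$. So $E$ or $E^*$ contains $\ell_1^k$'s uniformly and is not B-convex. By Giesy, $E$ is not B-convex in either case, and by Pisier it has no nontrivial type, a contradiction.

So $E$ has no nontrivial type, which by Pisier's theorem means that it contains $\ell_1^n$'s uniformly. $\blacksquare$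

Both $c_0$ and $\ell_1$ have trivial type, in agreement with the theorem.

## 10. Two copies of $E$ in $\mathcal C[0,1]$

*Proof of Corollary D.* Let $E$ be infinite-dimensional and separable with nontrivial type.

**Step 1: a copy without the property.** By Theorem C, $E$ fails the UCEP, so there is a separable $X\supset E$ such that $(E,X)$ fails the $\mathcal C$-extension property. Embed $X$ isometrically in $\mathcal C[0,1]$ (Banach–Mazur) and let $E_1$ be the image of $E$. If every operator $E_1\to\mathcal C(K)$ extended to $\mathcal C[0,1]$ for every $K$, then restricting the extensions to the image of $X$ would show that $(E,X)$ has the property. So $(E_1,\mathcal C[0,1])$ fails it.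

**Step 2: a complemented copy of $\mathcal C(B)$.** By Section 1, $(J(E),\mathcal C(B))$ has the property. We place $\mathcal C(B)$ isometrically as a complemented subspace of $\mathcal C[0,1]$. Let $\Delta$ be the Cantor set and $\pi:\Delta\to B$ a Milutin map, i.e. a continuous surjection with a regular averaging operator $A:\mathcal C(\Delta)\to\mathcal C(B)$, so $A$ is an operator with $A(u\circ\pi)=u$ for all $u\in\mathcal C(B)$ (Milutin, Pełczyński). Then $u\mapsto u\circ\pi$ is an isometric embedding $\mathcal C(B)\to\mathcal C(\Delta)$, and $v\mapsto(Av)\circ\pi$ is a projection onto its range. Now view $\Delta\subset[0,1]$ as usual, with $0,1\in\Delta$. Extending functions linearly across the gaps embeds $\mathcal C(\Delta)$ isometrically into $\mathcal C[0,1]$, and restriction to $\Delta$ followed by this interpolation is a projection onto the range. Composing, we get an isometric copy $Y$ of $\mathcal C(B)$ in $\mathcal C[0,1]$ and a projection $Q$ onto $Y$.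

**Step 3: a copy with the property.** Let $E_2\subset Y$ be the image of $J(E)$; it is isometric to $E$. Any operator $E_2\to\mathcal C(K)$ extends to $Y$ by Section 1, and composing the extension with $Q$ extends it to $\mathcal C[0,1]$. So $(E_2,\mathcal C[0,1])$ has the $\mathcal C$-extension property.

**Step 4: no automorphism.** Let $\Phi$ be an automorphism of $\mathcal C[0,1]$ with $\Phi(E_2)=E_1$. Given $V:E_1\to\mathcal C(K)$, the operator $V\Phi|_{E_2}$ extends to some $W:\mathcal C[0,1]\to\mathcal C(K)$, and then $W\Phi^{-1}$ extends $V$. So $(E_1,\mathcal C[0,1])$ would have the property, contrary to Step 1. $\blacksquare$
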